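\title{A Banach space whose weak topology is cover-analytic but not \v{C}ech-analytic}

\begin{abstract}
We construct in ZFC a locally compact space $L$, all of whose compact subsets are countable, such that the Banach space $E=C_0(L)$ with its weak topology is $\sigma$-fragmented by the norm, hence cover-analytic, but is not \v{C}ech-analytic. More precisely, no subset of $E$ that contains a certain weakly scattered set of indicator functions is \v{C}ech-analytic in the weak topology. It follows that $E$ has no equivalent Kadec norm and no equivalent locally uniformly rotund norm.
\end{abstract}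

\section{Introduction}\label{sec:intro}

There are several ways to say that the weak topology of a Banach space inherits some completeness from the norm. One can describe how the space sits in a compactification, one can ask for covers that force filters to cluster, or one can compare weakly open sets with sets of small norm diameter. This paper separates the first of these from the other two.

Throughout, $\mathbb N=\{1,2,\dots\}$, $\omega=\{0,1,2,\dots\}$, an ordinal is the set of its predecessors, and $\mathbb N^{<\omega}$ is the countable set of finite sequences in $\mathbb N$, including the empty sequence $\emptyset$. For $\sigma\in\mathbb N^{\mathbb N}$ we write $\sigma|n$ for the sequence of its first $n$ terms, and $s\subset\sigma$ if $s=\sigma|n$ for some $n$. The \emph{Souslin operation} assigns to a family of sets $H(s)$, indexed by the nonempty $s\in\mathbb N^{<\omega}$, the set $\bigcup_{\sigma\in\mathbb N^{\mathbb N}}\bigcap_{n\ge1}H(\sigma|n)$.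

\begin{definition}\label{def:three}
\begin{enumerate}
\item[(a)] A Tychonoff space $X$ is \emph{\v{C}ech-analytic} if, in some Hausdorff compactification $bX$, the set $X$ is obtained by the Souslin operation from sets of the form $C\cap O$ with $C$ closed and $O$ open in $bX$.
\item[(b)] Let $X$ be a Hausdorff space. A sequence $(\mathcal U_n)_{n\ge1}$ of covers of $X$ is \emph{complete} if every filter on $X$ that contains a member of $\mathcal U_n$ for every $n$ has a cluster point, that is, a point in the closure of each of its members. A partition of $X$ is \emph{scattered} if it can be well ordered as $\{A_\alpha:\alpha<\gamma\}$ so that $\bigcup_{\beta\le\alpha}A_\beta$ is open for every $\alpha<\gamma$. The space $X$ is \emph{cover-complete} if it has a complete sequence of scattered partitions, and \emph{cover-analytic} if it is the image under the projection $X\times\mathbb N^{\mathbb N}\to X$ of a cover-complete subspace $M\subset X\times\mathbb N^{\mathbb N}$.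
\item[(c)] Let $\rho$ be a pseudo-metric on a Hausdorff space $X$ and let $\varepsilon>0$. A nonempty set $A\subset X$ is \emph{fragmented by $\rho$ down to $\varepsilon$} if every nonempty subset of $A$ has a nonempty relatively open subset of $\rho$-diameter less than $\varepsilon$. The set $A$ is \emph{$\sigma$-fragmented by $\rho$} if for each $\varepsilon>0$ it is a countable union of sets fragmented by $\rho$ down to $\varepsilon$.
\end{enumerate}
\end{definition}

Cover-completeness is a common extension of compactness and metric completeness. A compact space has the complete sequence $\mathcal U_n=\{X\}$. In a complete metric space, well order the open balls of radius $1/n$ and remove from each ball all earlier ones; the nonempty remainders form a scattered partition $\mathcal U_n$, and a filter containing a member of each $\mathcal U_n$ is Cauchy. A cover-complete space is cover-analytic, by $M=X\times\{\sigma\}$ with any fixed $\sigma$.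

For a subset $S$ of a Banach space $E$, consider the conditions
\begin{enumerate}
\item[(i)] $(S,\mathrm{weak})$ is \v{C}ech-analytic;
\item[(ii)] $(S,\mathrm{weak})$ is cover-analytic;
\item[(iii)] $(S,\mathrm{weak})$ is $\sigma$-fragmented by the norm metric.
\end{enumerate}
By results of Namioka and Pol, (i) $\Rightarrow$ (ii) $\Rightarrow$ (iii) for every $S\subset E$, and (iii) $\Rightarrow$ (ii) for $S=E$. The following question is posed in \cite{sfa}.

\medskip
\noindent\textbf{Problem.} \emph{Is $(E,\mathrm{weak})$ \v{C}ech-analytic whenever it is cover-analytic? Equivalently, does \textup{(iii)} imply \textup{(i)} for $S=E$?}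
\medskip

The answer is negative. To state the result in full we need three more notions. A space is \emph{scattered} if each of its nonempty subsets has a relatively isolated point. A set $A\subset E$ has \emph{local diameter less than $\varepsilon$} if each point of $A$ has a weak neighborhood $W$ such that $A\cap W$ has norm diameter less than $\varepsilon$. A norm $|\cdot|$ is \emph{Kadec} if the weak and the norm topology coincide on its unit sphere, and \emph{locally uniformly rotund} (LUR) if for every $x$ with $|x|=1$ and every $\varepsilon>0$ there is $\delta>0$ such that $|y|=1$ and $|x+y|>2-\delta$ imply $|x-y|<\varepsilon$. We write $B_E$ for the closed unit ball of $E$ and $\mathbf 1_V$ for the indicator function of a set $V$.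

\begin{theorem}\label{thm:main}
In ZFC, there are a Hausdorff, locally compact, zero-dimensional space $L$, all of whose compact subsets are countable, and compact open sets $V_x\ni x$ $(x\in L)$ such that the real Banach space $E=C_0(L)$ with the supremum norm and its subset $X=\{\mathbf 1_{V_x}:x\in L\}$ have the following properties.
\begin{enumerate}
\item[(1)] $(E,\mathrm{weak})$ is $\sigma$-fragmented by the norm, hence cover-analytic.
\item[(2)] If $X\subset S\subset E$, then $(S,\mathrm{weak})$ is not \v{C}ech-analytic. In particular, $(E,\mathrm{weak})$ and $(B_E,\mathrm{weak})$ are not \v{C}ech-analytic.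
\item[(3)] $(X,\mathrm{weak})$ is scattered and cover-complete.
\item[(4)] It is not true that for every $\varepsilon>0$ the space $E$ is a countable union of sets of local diameter less than $\varepsilon$. In particular, $E$ has no equivalent Kadec norm and no equivalent LUR norm.
\end{enumerate}
\end{theorem}

Parts (1) and (2) answer the Problem. The implication (iii) $\Rightarrow$ (ii) for $S=E$ enters only in the words ``hence cover-analytic'' of part (1); everything else is proved below from textbook facts.

Section~\ref{sec:positive} collects the cases in which \v{C}ech-analyticity comes for free; they show what a counterexample must avoid, and they reduce (4) to (2). Section~\ref{sec:idea} presents the idea in a small example. The space $L$ is built in Section~\ref{sec:space}, parts (1) and (3) are proved in Section~\ref{sec:frag}, and part (2) in Section~\ref{sec:nonanalytic}.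

\section{Cases in which \v{C}ech-analyticity holds}\label{sec:positive}

We shall want to choose the compactification ourselves, so we first record why the choice does not matter.

\begin{lemma}\label{lem:cech}
Let $X$ be \v{C}ech-analytic.
\begin{enumerate}
\item[(a)] A representation as in Definition~\ref{def:three}\textup{(a)} exists in every Hausdorff compactification of $X$.
\item[(b)] Every closed subspace of $X$ is \v{C}ech-analytic.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $X=\bigcup_\sigma\bigcap_n C(\sigma|n)\cap O(\sigma|n)$ in $bX$.

(a) Recall that for every compactification $cX$ the identity of $X$ extends to a continuous surjection $\pi$ from the \v{C}ech--Stone compactification $\beta X$ onto $cX$, and that $\pi^{-1}(x)=\{x\}$ for $x\in X$. Taking preimages under the map $\beta X\to bX$ transfers the representation to $\beta X$, so we may assume $bX=\beta X$. Replacing $C(s)$ by the intersection of the sets $C(s')$ over the nonempty initial segments $s'$ of $s$, we may also assume that $C(\sigma|n)$ decreases in $n$. Given $\pi:\beta X\to cX$, let $C'(s)=\pi(C(s))$, which is closed, and $O'(s)=cX\setminus\pi(\beta X\setminus O(s))$, which is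 open and consists of the points $y$ with $\pi^{-1}(y)\subset O(s)$. If $x\in X\cap C(s)\cap O(s)$, then $x\in C'(s)\cap O'(s)$ because $\pi^{-1}(x)=\{x\}$. Conversely, let $y\in C'(\sigma|n)\cap O'(\sigma|n)$ for all $n$. The compact set $\pi^{-1}(y)$ meets each of the decreasing closed sets $C(\sigma|n)$, so it contains a point $z$ of their intersection. Also $z\in O(\sigma|n)$ for all $n$. Hence $z\in X$ and $y=\pi(z)=z\in X$.

(b) Let $Y\subset X$ be closed and let $H$ be its closure in $bX$. Then $H$ is a compactification of $Y$, and $Y=X\cap H=\bigcup_\sigma\bigcap_n(C(\sigma|n)\cap H)\cap(O(\sigma|n)\cap H)$.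
\end{proof}

Countable unions and intersections are instances of the Souslin operation: for any sets $H^m_n$ $(m,n\in\mathbb N)$,
\begin{equation}\label{eq:souslin}
\bigcap_m\bigcup_nH^m_n=\bigcup_{\sigma\in\mathbb N^{\mathbb N}}\bigcap_mH^m_{\sigma(m)},
\end{equation}
and $H^m_{\sigma(m)}$ depends only on $\sigma|m$. Taking $H^m_n=H_n$ gives the union $\bigcup_nH_n$.

The gap between conditions (i) and (ii) is easiest to see for scattered spaces.

\begin{lemma}\label{lem:scattered}
\begin{enumerate}
\item[(a)] Every scattered Hausdorff space is cover-complete.
\item[(b)] Every Tychonoff space that is a countable union of discrete subspaces is \v{C}ech-analytic.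
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Enumerate the space $X$ recursively, letting $x_\alpha$ be an isolated point of $X\setminus\{x_\beta:\beta<\alpha\}$ as long as this set is nonempty. Each $x_\gamma$ has a neighborhood contained in $\{x_\beta:\beta\le\gamma\}$, so all sets $\{x_\beta:\beta\le\alpha\}$ are open and the partition into singletons is scattered. If a filter contains $\{x\}$, then all its members contain $x$. So the constant sequence of this partition is complete.

(b) Let $D$ be a discrete subspace of a compact Hausdorff space $K$. For $d\in D$ take an open set $W_d\subset K$ with $W_d\cap D=\{d\}$. Then $W_d\cap\overline D\subset\overline{W_d\cap D}=\{d\}$, so $D=\overline D\cap\bigcup_{d\in D}W_d$. Now apply \eqref{eq:souslin}.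
\end{proof}

Removing the isolated points of a scattered space again and again, transfinitely, cuts it into discrete layers. Part (a) does not care how many layers there are; part (b) applies when there are countably many. The same contrast appears in Banach spaces, with ``discrete'' replaced by ``of small local diameter''.

\begin{proposition}\label{prop:sld}
Let $E$ be a Banach space. If for every $\varepsilon>0$ the ball $B_E$ is a countable union of sets of local diameter less than $\varepsilon$, then $(B_E,\mathrm{weak})$ is \v{C}ech-analytic.
\end{proposition}

\begin{proof}
By the theorems of Alaoglu and Goldstine, $K=(B_{E^{**}},w^*)$ is a compactification of $(B_E,\mathrm{weak})$. Let $B_E=\bigcup_nA^m_n$ with $A^m_n$ of local diameter less than $1/m$, and let $O^m_n$ be the union of all open sets $W\subset K$ with $\operatorname{diam}(A^m_n\cap W)<1/m$. With closures taken in $K$, we claim that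
\[
B_E=\bigcap_m\bigcup_n\bigl(\overline{A^m_n}\cap O^m_n\bigr);
\]
by \eqref{eq:souslin} this proves the proposition. Every weak neighborhood of a point of $B_E$ contains the trace on $B_E$ of an open neighborhood in $K$, so $A^m_n\subset O^m_n$, and the inclusion $\subset$ follows. Let $z$ belong to the right-hand side and fix $m$. There are $n$ and an open $W\subset K$ with $\operatorname{diam}(A^m_n\cap W)<1/m$ and $z\in W\cap\overline{A^m_n}\subset\overline{A^m_n\cap W}$. Take $a\in A^m_n\cap W$. The set $A^m_n\cap W$ lies in the $w^*$-closed ball $a+\frac1mB_{E^{**}}$, hence so does $z$. Thus $z$ has distance at most $1/m$ from $E$ for every $m$, and $z\in E\cap B_{E^{**}}=B_E$.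
\end{proof}

Separable spaces satisfy the hypothesis, since countably many balls of radius $\varepsilon/3$ cover them. So do the spaces with an equivalent Kadec norm.

\begin{lemma}\label{lem:kadec}
If a Banach space $(E,\|\cdot\|)$ has an equivalent Kadec norm, then for every $\varepsilon>0$ it is a countable union of sets of local diameter less than $\varepsilon$. Every LUR norm is Kadec.
\end{lemma}

\begin{proof}
Let $|\cdot|$ be an equivalent Kadec norm and let $x\ne0$. If a net $(y_\gamma)$ of nonzero vectors converges weakly to $x$ and $|y_\gamma|\to|x|$, then the vectors $(|x|/|y_\gamma|)\,y_\gamma$ lie on the sphere of radius $|x|$ and converge to $x$ weakly, hence in norm; so $y_\gamma\to x$ in norm. It follows that there are rationals $0<a<|x|<b$ and a weakly open set $W\ni x$ with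
\begin{equation}\label{eq:kadec}
\operatorname{diam}\{y\in W:a<|y|<b\}<\varepsilon .
\end{equation}
Indeed, otherwise every triple $(a,b,W)$ would give a point $y\in W$ with $a<|y|<b$ and $\|y-x\|\ge\varepsilon/3$, and these points would form a net as above that does not converge in norm. For rationals $0<a<b$ let $A_{a,b}$ be the set of $x$ with $a<|x|<b$ that have a weakly open neighborhood $W$ satisfying \eqref{eq:kadec}. Each $A_{a,b}$ has local diameter less than $\varepsilon$, and these sets together with $\{0\}$ cover $E$.

Let $|\cdot|$ be LUR and let $y_\gamma\to x$ weakly on the unit sphere. The norm is weakly lower semicontinuous, so $\liminf|x+y_\gamma|\ge|2x|=2$, and therefore $|x-y_\gamma|\to0$.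
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(4)} from \textup{(2)}]
If $E$ were a countable union of sets of local diameter less than $\varepsilon$ for every $\varepsilon>0$, the traces of these sets on $B_E$ would satisfy the hypothesis of Proposition~\ref{prop:sld}, and $(B_E,\mathrm{weak})$ would be \v{C}ech-analytic. This contradicts (2), because $X\subset B_E$. The statements about norms follow from Lemma~\ref{lem:kadec}.
\end{proof}

Multiplication by $c>0$ is a weak homeomorphism of $E$ that multiplies diameters by $c$. So in (4) such a countable cover of $E$ exists for no $\varepsilon>0$ at all.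

How far is $\sigma$-fragmentability from the hypothesis of Proposition~\ref{prop:sld}? Let $A$ be fragmented down to $\varepsilon$. Put $A^0=A$, obtain $A^{\alpha+1}$ from $A^\alpha$ by removing all relatively open subsets of diameter less than $\varepsilon$, and intersect at limit ordinals. The sets $A^\alpha$ decrease strictly until they are empty, and each layer $A^\alpha\setminus A^{\alpha+1}$ has local diameter less than $\varepsilon$. If the process stops at a countable ordinal for each piece of a $\sigma$-fragmentation of $B_E$, for every $\varepsilon$, then Proposition~\ref{prop:sld} applies. Since the pieces may be chosen freely, one could expect that a good choice always makes the process countable, and that the Problem has a positive answer. A counterexample needs uncountably many layers, linked so tightly that no Souslin scheme can sort them out.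

\section{The idea: chains over sequences}\label{sec:idea}

Let $S$ be a dense subset of a compact set $K\subset\{0,1\}^L$, and suppose that $S=\bigcup_\sigma\bigcap_nC(\sigma|n)\cap O(\sigma|n)$. To refute this, one needs $\sigma$ and a point $g\in K\setminus S$ that lies in all $C(\sigma|n)$ and all $O(\sigma|n)$. The two requirements are of different kinds. The point $g$ lies in the closed set $C(s)$ if it is a limit of points of $C(s)$. It lies in the open set $O(s)$ if it agrees with one point of $O(s)$ on a certain finite set of coordinates. Our points $g$ are indicator functions of sets made of two parts: a chain of length $\omega_1$, which serves the closed sets, and a sequence of disjoint pieces under the chain, which serves the open sets.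

\begin{example}\label{ex:toy}
Let $L'$ be the disjoint union of $\mathbb N^{<\omega}$ and a set of distinct points $w^\sigma_\delta$ $(\sigma\in\mathbb N^{\mathbb N},\ \delta<\omega_1)$. Put $V_s=\{s\}$ for $s\in\mathbb N^{<\omega}$ and
\[
V_{w^\sigma_\delta}=\{\sigma|n:n\in\omega\}\cup\{w^\sigma_\gamma:\gamma\le\delta\},\qquad A_\sigma=\bigcup_{\delta<\omega_1}V_{w^\sigma_\delta}.
\]
Let $X'=\{\mathbf 1_{V_x}:x\in L'\}$ and let $K'$ be its closure in $\{0,1\}^{L'}$. The functions $\mathbf 1_{V_{w^\sigma_\delta}}$ increase to $\mathbf 1_{A_\sigma}$ as $\delta\to\omega_1$, so $\mathbf 1_{A_\sigma}\in K'$; and $\mathbf 1_{A_\sigma}\notin X'$, because $A_\sigma$ is uncountable.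

\emph{The set $X'$ is not of the form $C\cap O$ in $K'$.} Otherwise $C=K'$ by density. Since $\mathbf 1_{\{\emptyset\}}\in O$, there is a finite set $F\subset L'$ such that every $g\in K'$ that agrees with $\mathbf 1_{\{\emptyset\}}$ on $F$ lies in $O$. Choose $k\in\mathbb N$ such that no sequence in $F$ begins with $k$, and then $\sigma$ beginning with $k$ such that $F$ contains no point $w^\sigma_\delta$. Then $A_\sigma\cap F=\{\emptyset\}\cap F$, so $\mathbf 1_{A_\sigma}\in C\cap O=X'$, which is false.

\emph{The set $X'$ is a union of two sets of the form $C\cap O$.} The functions $\mathbf 1_{\{s\}}$ form a discrete subspace, since only one of them equals $1$ at $s$. The functions $\mathbf 1_{V_{w^\sigma_\delta}}$ form a discrete subspace, since only one of them equals $1$ at $w^\sigma_\delta$ and $0$ at $w^\sigma_{\delta+1}$. The proof of Lemma~\ref{lem:scattered}(b) gives the representation.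
\end{example}

Think of a representation $X'=\bigcup_n C_n\cap O_n$ as a coloring, where $x$ has color $n$ if $\mathbf 1_{V_x}\in C_n\cap O_n$. An uncountable chain has some color $n$ uncountably often, so $\mathbf 1_{A_\sigma}\in C_n$. But we do not control $n$, and $\mathbf 1_{A_\sigma}\in O_n$ can be forced only through a point of color $n$ under the chain. In the example the chains receive a color that does not occur under them, and the argument breaks down. The remedy is to iterate, placing new chains over sequences that contain points of earlier chains. This raises three problems.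

First, with countably many colors each new generation of chains could receive a new color. We attach to each point a \emph{height} in $\omega_1$ and look at the colors that are abundant above height $i$. This set of colors decreases with $i$, so it is the same for some $i$ and $i+1$; a typical chain at height $i+1$ then has a color that is already abundant above it.

Second, $C_0(L)$ must remain $\sigma$-fragmented. For this the points under a chain always have \emph{greater} height than the chain. The well-ordering of heights then yields a triangular system of functionals that isolates finite combinations of the functions $\mathbf 1_{V_x}$.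

Third, the sets $V_x$ must be compact and open in a Hausdorff topology. This requires each new sequence to meet each earlier set $V_u$ only finitely often, while every coloring must still be caught by some chain. We therefore anticipate, instead of sequences, large families indexed by a tree, and let the construction choose a branch.

\section{The space $L$}\label{sec:space}

\subsection{A tree with many branches}

We need a tree $T$ with $\omega$ levels that has as many branches as there are families indexed by $T$, namely $2^{|T|}$, and more than the $\mathfrak c=2^\omega$ branches that one countable set can spoil. A tree of size $\lambda$ with $\omega$ levels has at most $\lambda^\omega$ branches, so we need $\lambda^\omega=2^\lambda>\mathfrak c$. This fails for $\lambda=\omega$ and for $\lambda=\mathfrak c$, and it holds for the following cardinal.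

Let $\lambda_0=\omega$, $\lambda_{n+1}=2^{\lambda_n}$, $\lambda=\sup_n\lambda_n$ and $\Theta=2^\lambda$. Then
\[
\mathfrak c<\lambda<\lambda^+\le\Theta,\qquad\Theta^\lambda=2^{\lambda\cdot\lambda}=\Theta,\qquad\operatorname{cf}\Theta>\lambda,
\]
the last inequality being K\"onig's theorem. Let $T=\bigcup_{n\in\omega}\prod_{m<n}\lambda_m$ and $[T]=\prod_{m\in\omega}\lambda_m$. Elements of $T$ are \emph{nodes}, $|a|$ is the length of the node $a$, elements of $[T]$ are \emph{branches}, and $b|n\in T$ is the restriction of the branch $b$ to its first $n$ coordinates.

\begin{lemma}\label{lem:tree}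
We have $|T|=\lambda$ and $|[T]|=\Theta$. If $N\subset T$ is countable, then at most $\mathfrak c$ branches $b$ satisfy $b|n\in N$ for infinitely many $n$.
\end{lemma}

\begin{proof}
The level $\prod_{m\le n}\lambda_m$ has size $\lambda_n$, so $|T|=\lambda$. The map $A\mapsto(A\cap\lambda_n)_n$ is an injection of $\mathcal P(\lambda)$ into $\prod_n\mathcal P(\lambda_n)$, and prefixing $0$ is an injection of $\prod_n\lambda_{n+1}$ into $\prod_n\lambda_n$. Hence $\Theta\le|\prod_n\lambda_{n+1}|\le|[T]|\le\lambda^\omega\le\Theta$. A branch $b$ as in the last statement is determined by the infinite set $\{b|n:n\in\omega\}\cap N$, and $N$ has at most $\mathfrak c$ subsets.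
\end{proof}

\subsection{The recursion}

We define the points $x$ of $L$ together with countable sets $V_x\ni x$ and heights $h(x)<\omega_1$. The \emph{base points} are the elements of $Z=\omega_1\times\lambda^+$; for $z=(i,\xi)\in Z$ put $V_z=\{z\}$ and $h(z)=i$. They provide $\lambda^+$ disjoint sets at every height. All other points are taken from a copy $\{w^\beta_\delta:\beta<\Theta,\ \delta<\omega_1\}$ of $\Theta\times\omega_1$ disjoint from $Z$. Let $L^*$ be the union of $Z$ and this copy, so $|L^*|=\Theta$, and let $W_\beta=\{w^\beta_\delta:\delta<\omega_1\}$ be the \emph{chain} of $\beta$.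

There are $\Theta^\lambda\cdot\omega_1=\Theta$ pairs $(q,i)$ with $q:T\to L^*$ and $i<\omega_1$. Using a bijection of $\Theta$ with $\Theta\times\Theta$, list them as $(q_\beta,i_\beta)_{\beta<\Theta}$ so that each pair occurs $\Theta$ times. If $V_x$ and $h(x)$ are defined for all $x$ in the range of $q$, we call $q$ \emph{$i$-admissible} if the sets $V_{q(a)}$ $(a\in T)$ are pairwise disjoint and $h(q(a))>i$ for all $a\in T$.

By recursion on $\beta<\Theta$ we decide whether $\beta$ is \emph{active}. Let $L_\beta$ be the union of $Z$ and the chains $W_{\beta'}$ of the active $\beta'<\beta$, and suppose that countable sets $V_x\ni x$ and heights $h(x)$ are defined for $x\in L_\beta$. Call $\beta$ active if $q_\beta$ maps $T$ into $L_\beta$ and is $i_\beta$-admissible. In this case choose a branch $b_\beta\in[T]$ such that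
\begin{equation}\label{eq:ad}
\text{for every }u\in L_\beta,\quad V_u\cap V_{q_\beta(b_\beta|n)}\ne\emptyset\text{ for only finitely many }n .
\end{equation}
Such a branch exists. For $u\in Z$ every branch satisfies \eqref{eq:ad}, since the single point of $V_u$ lies in at most one of the disjoint sets $V_{q_\beta(a)}$. For $u\in L_\beta\setminus Z$ the countable set $V_u$ meets $V_{q_\beta(a)}$ for only countably many $a$, so $u$ excludes at most $\mathfrak c$ branches by Lemma~\ref{lem:tree}. Since $|L_\beta\setminus Z|\le|\beta|\cdot\omega_1$, at most $|\beta|\cdot\omega_1\cdot\mathfrak c<\Theta$ of the $\Theta$ branches are excluded. Now put, for $\delta<\omega_1$,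
\begin{equation}\label{eq:V}
V_{w^\beta_\delta}=\bigcup_{n\in\omega}V_{q_\beta(b_\beta|n)}\cup\{w^\beta_\gamma:\gamma\le\delta\},\qquad h(w^\beta_\delta)=i_\beta ;
\end{equation}
see Figure~\ref{fig:chain}. These sets are countable, so the recursion continues. Let $L=\bigcup_{\beta<\Theta}L_\beta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[rounded corners] (0,-0.7)--(4.7,-0.7)--(4.7,0.5)--(7.2,0.5)--(7.2,2.1)--(0,2.1)--cycle;
\draw (1,1.3) ellipse (0.6 and 0.5) node {$V_{p_0}$};
\draw (2.6,1.3) ellipse (0.6 and 0.5) node {$V_{p_1}$};
\draw (4.2,1.3) ellipse (0.6 and 0.5) node {$V_{p_2}$};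
\node at (5.9,1.3) {$\cdots$};
\draw[dashed] (-0.4,0)--(7.8,0) node[right] {height $i_\beta$};
\fill (0.8,0) circle (0.06) node[below] {$w^\beta_0$};
\fill (1.8,0) circle (0.06) node[below] {$w^\beta_1$};
\node at (3,-0.35) {$\cdots$};
\fill (4.1,0) circle (0.06) node[below] {$w^\beta_\delta$};
\fill (5.5,0) circle (0.06) node[below] {$w^\beta_{\delta+1}$};
\node at (6.7,-0.35) {$\cdots$};
\end{tikzpicture}
\caption{The outlined region is the set $V_{w^\beta_\delta}$. It consists of the pairwise disjoint sets $V_{p_n}$, $p_n=q_\beta(b_\beta|n)$, all of whose points have height greater than $i_\beta$, and of the first $\delta+1$ points of a chain of length $\omega_1$ at height $i_\beta$.}\label{fig:chain}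
\end{figure}

\begin{lemma}\label{lem:catch}
If $q:T\to L$ is $i$-admissible, then $(q,i)=(q_\beta,i_\beta)$ for $\Theta$ many active $\beta$.
\end{lemma}

\begin{proof}
The sets $L_\beta$ increase and $|T|=\lambda<\operatorname{cf}\Theta$, so $q$ maps $T$ into $L_{\beta_0}$ for some $\beta_0<\Theta$. The pair $(q,i)$ is listed at $\Theta$ many $\beta\ge\beta_0$, and each of them is active.
\end{proof}

Fix a well-ordering $\prec$ of $L$ in which the points of $Z$ come first, followed by the points $w^\beta_\delta$ in the lexicographic order of $(\beta,\delta)$.

\begin{lemma}\label{lem:V}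
Let $x,y\in L$.
\begin{enumerate}
\item[(V1)] If $y\in V_x$, then $V_y\subset V_x$.
\item[(V2)] If $y\in V_x$ and $y\ne x$, then $y\prec x$.
\item[(V3)] If $y\in V_x$ and $y\ne x$, then either $h(y)>h(x)$, or $y=w^\beta_\gamma$ and $x=w^\beta_\delta$ with $\gamma<\delta$. In particular, $h\ge h(x)$ on $V_x$.
\item[(V4)] $V_x\cap V_y$ is a finite, possibly empty, disjoint union of sets $V_u$, $u\in L$.
\end{enumerate}
\end{lemma}

\begin{proof}
We show by induction on $\beta$ that $V_x\subset L_\beta$ for $x\in L_\beta$ and that (V1)--(V4) hold for $x,y\in L_\beta$. For base points the sets are singletons and there is nothing to prove; limit stages are unions. Let $\beta$ be active, $x=w^\beta_\delta$ and $p_n=q_\beta(b_\beta|n)\in L_\beta$. By \eqref{eq:V}, $V_x\subset L_\beta\cup W_\beta=L_{\beta+1}$.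

Let $y\in V_x$, $y\ne x$. If $y=w^\beta_\gamma$ with $\gamma<\delta$, then (V1)--(V3) are read off from \eqref{eq:V}. Otherwise $y\in V_{p_n}\subset L_\beta$ for some $n$. Then $V_y\subset V_{p_n}\subset V_x$ and $h(y)\ge h(p_n)>i_\beta=h(x)$ by the inductive hypothesis, and $y\prec x$ because $L_\beta$ precedes $W_\beta$.

For (V4), if $y\in W_\beta$, then one of $V_x$, $V_y$ contains the other. If $y\in L_\beta$, then $V_y\subset L_\beta$ misses $W_\beta$, so $V_x\cap V_y$ is the disjoint union of the sets $V_{p_n}\cap V_y$. Only finitely many of them are nonempty by \eqref{eq:ad}, and each is a finite disjoint union of sets $V_u$ by the inductive hypothesis.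
\end{proof}

\subsection{The topology}

Give $L$ the topology generated by the sets $V_x$ and $L\setminus V_x$, $x\in L$. If $x\in V_y$, then $x\in V_x\subset V_y$ by (V1). Hence
\begin{equation}\label{eq:nbhd}
\text{the sets }V_x\setminus(V_{y_1}\cup\dots\cup V_{y_m})\text{ with }x\notin V_{y_1}\cup\dots\cup V_{y_m}\text{ form a base at }x .
\end{equation}

\begin{proposition}\label{prop:top}
The space $L$ is Hausdorff, zero-dimensional and locally compact, the sets $V_x$ are compact and open, and every compact subset of $L$ is countable. On norm-bounded subsets of $E=C_0(L)$ the weak topology is the topology of pointwise convergence on $L$.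
\end{proposition}

\begin{proof}
The generating sets are clopen, so $L$ is zero-dimensional. If $x\prec y$, then $y\notin V_x$ by (V2), so the clopen set $V_x$ separates $x$ from $y$.

We prove that $V_x$ is compact by induction along $\prec$. Given an open cover of $V_x$, a member that contains $x$ contains a set $V_x\setminus\bigcup_{j\le m}V_{y_j}$ as in \eqref{eq:nbhd}. By (V4), each $V_x\cap V_{y_j}$ is a finite union of sets $V_u$. Here $u\in V_x$, and $u\ne x$ because $u\in V_{y_j}\not\ni x$; so $u\prec x$ by (V2), and $V_u$ is compact. Hence finitely many members of the cover suffice. A compact subset of $L$ is covered by finitely many of the countable open sets $V_x$.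

By the Riesz representation theorem a functional on $C_0(L)$ is given by a finite signed Radon measure. By inner regularity such a measure is concentrated on a countable union of compact sets, that is, on a countable set. So $E^*=\ell_1(L)$: every functional has the form $f\mapsto\sum_xc_xf(x)$ with $\sum_x|c_x|<\infty$. On a bounded set it is a uniform limit of finite partial sums, hence continuous for pointwise convergence.
\end{proof}

The space $L$ is also scattered: by (V2), the $\prec$-least point $x$ of a nonempty set $Y\subset L$ satisfies $V_x\cap Y=\{x\}$.

From now on $v_x=\mathbf 1_{V_x}\in E$, so that $X=\{v_x:x\in L\}$.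

\begin{lemma}\label{lem:comb}
If $U\subset L$ is compact and open, then $\mathbf 1_U$ is a finite combination of the functions $v_x$ with integer coefficients.
\end{lemma}

\begin{proof}
Let $D$ be the set of such combinations. It is an additive group, and it is closed under products, since by (V4) each $v_xv_y$ is a finite sum of functions $v_u$. For a basic set $B$ as in \eqref{eq:nbhd}, expanding $\mathbf 1_B=v_x\prod_j(1-v_{y_j})$ gives $\mathbf 1_B\in D$. If $\mathbf 1_B,\mathbf 1_{B'}\in D$, then $\mathbf 1_{B\cup B'}=\mathbf 1_B+\mathbf 1_{B'}-\mathbf 1_B\mathbf 1_{B'}\in D$. By compactness, $U$ is a finite union of basic sets.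
\end{proof}

\section{Fragmentation}\label{sec:frag}

Every $f\in E$ is close to a multiple of an integer combination of the $v_x$, so the task is to isolate such combinations by finitely many point evaluations. Evaluation at $x$ detects all $v_y$ with $x\in V_y$. By (V3) these $y\ne x$ have smaller height, except for the later points of the chain of $x$. As in Example~\ref{ex:toy}, a difference of two evaluations removes the exception. For $x\in L$ and $f:L\to\mathbb R$ let
\[
\varphi_x(f)=\begin{cases}f(x),&x\in Z,\\ f(w^\beta_\delta)-f(w^\beta_{\delta+1}),&x=w^\beta_\delta .\end{cases}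
\]

\begin{lemma}\label{lem:triang}
We have $\varphi_x(v_x)=1$. If $y\ne x$ and $h(y)\ge h(x)$, then $\varphi_x(v_y)=0$.
\end{lemma}

\begin{proof}
For $x\in Z$ the first claim is $x\in V_x$, and (V3) gives $x\notin V_y$, since $x$ is not a chain point. Let $x=w^\beta_\delta$ and $x^+=w^\beta_{\delta+1}$. Then $x\in V_x$ and $x^+\notin V_x$ by (V2). Let $y\ne x$ with $h(y)\ge h(x)$. If $x\in V_y$, then (V3) gives $y=w^\beta_{\delta'}$ with $\delta'>\delta$, so $x^+\in V_y$. If $x^+\in V_y$, then $x\in V_{x^+}\subset V_y$ by (V1). Thus $v_y(x)=v_y(x^+)$.
\end{proof}

Consequently, in a finite combination $g=\sum_ya_yv_y$ in which only points $y$ of height at least $\mu$ occur,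
\begin{equation}\label{eq:coef}
\varphi_x(g)=a_x\quad\text{for every }x\text{ with }h(x)=\mu .
\end{equation}
Applying this to a point of least height in a vanishing combination shows that the $v_x$ are linearly independent, so the coefficients of a combination are well defined. For $n\in\omega$ let $D_n$ be the set of all $\sum_{l=1}^na_lv_{x_l}$ with distinct $x_l\in L$ and $a_l\in\mathbb Z\setminus\{0\}$; thus $D_0=\{0\}$. The summands are the \emph{terms} of the combination, and the height of $a_lv_{x_l}$ is $h(x_l)$.

\begin{lemma}\label{lem:isolated}
For every nonempty $\mathcal A\subset D_n$ there are $g\in\mathcal A$ and a finite set $F\subset L$ such that $g$ is the only element of $\mathcal A$ that agrees with $g$ on $F$.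
\end{lemma}

\begin{proof}
We use induction on $n$; the case $n=0$ is trivial. Let $n\ge1$ and let $\mu$ be the least height of a term of an element of $\mathcal A$. Choose $f\in\mathcal A$ with the largest possible number $m\ge1$ of terms of height $\mu$, and let $f_1=\sum_{l=1}^ma_lv_{x_l}$ be the sum of these terms. Let $\mathcal A'$ be the set of $g\in\mathcal A$ with $\varphi_{x_l}(g)=a_l$ for $l\le m$. By \eqref{eq:coef}, $\mathcal A'$ consists of the $g\in\mathcal A$ that have the terms $a_1v_{x_1},\dots,a_mv_{x_m}$; so $f\in\mathcal A'$. By the maximality of $m$, the elements of $\mathcal A'$ have no other terms of height $\mu$. The set $\{g-f_1:g\in\mathcal A'\}$ is contained in $D_{n-m}$, so by induction there are $g\in\mathcal A'$ and a finite set $F'$ such that $g$ is the only element of $\mathcal A'$ that agrees with $g$ on $F'$. Let $F$ consist of $F'$ and the at most $2m$ points at which $\varphi_{x_1},\dots,\varphi_{x_m}$ evaluate. An element of $\mathcal A$ that agrees with $g$ on $F$ lies in $\mathcal A'$, hence equals $g$.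
\end{proof}

The bound $n$ on the number of terms is what makes the maximal $m$ exist; this is why $\bigcup_nD_n$ is cut into countably many pieces.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(3)}]
Point evaluations are weakly continuous and $X\subset D_1$, so $(X,\mathrm{weak})$ is scattered by Lemma~\ref{lem:isolated}. It is cover-complete by Lemma~\ref{lem:scattered}(a).
\end{proof}

\begin{remark}\label{rem:levels}
By Lemma~\ref{lem:triang}, $v_x$ is the only function in $\{v_y:h(y)=h(x)\}$ on which $\varphi_x$ equals $1$. So $X$ is a union of $\omega_1$ discrete subspaces, and by Lemma~\ref{lem:scattered}(b) the set $\{v_x:h(x)<\alpha\}$ is \v{C}ech-analytic for every $\alpha<\omega_1$. Countably many heights would therefore not give part (2).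
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(1)}]
Fix $\varepsilon>0$. We round $f/\varepsilon$ to an integer-valued function. The rounding must be continuous on $L$ and must depend on $f$ in a weakly continuous way, so the thresholds have to avoid the range of $f$.

For $N\in\mathbb N$ let $Q_N$ be the countable set of tuples $r=(r_k)_{-N\le k<N}$ of rationals with $k\varepsilon<r_k<(k+1)\varepsilon$. For $r\in Q_N$ put $r_{-N-1}=-N\varepsilon$, $r_N=N\varepsilon$ and $I_j=(r_{j-1},r_j)$ for $-N\le j\le N$. These open intervals are disjoint, $I_j\subset((j-1)\varepsilon,(j+1)\varepsilon)$, and $0\in I_0$. Let $E_{N,r}$ be the set of $f\in E$ with $\|f\|<N\varepsilon$ and $r_k\notin f(L)$ for $-N\le k<N$.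

\emph{The sets $E_{N,r}$ cover $E$.} For $f\in E$ the set $f(L)\cup\{0\}$ is compact, because $f$ vanishes at infinity. It is countable, because $\{f\ne0\}$ is the union of the compact, hence countable, sets $\{|f|\ge1/k\}$. So its complement is open and dense in $\mathbb R$ and contains a rational in each interval $(k\varepsilon,(k+1)\varepsilon)$. Take any $N>\|f\|/\varepsilon$.

\emph{Rounding.} For $f\in E_{N,r}$ each value $f(x)$ lies in exactly one $I_j$; put $g_f(x)=j$. Then $\|f-\varepsilon g_f\|\le\varepsilon$. For $j\ne0$ the set $\{g_f=j\}=f^{-1}(I_j)=f^{-1}(\overline{I_j})$ is open, and it is compact because $0\notin\overline{I_j}$. By Lemma~\ref{lem:comb}, $g_f=\sum_{j\ne0}j\,\mathbf 1_{\{g_f=j\}}\in\bigcup_nD_n$. Hence $E$ is the union of the countably many sets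
\[
A_{N,r,n}=\{f\in E_{N,r}:g_f\in D_n\}.
\]

\emph{Each nonempty $A_{N,r,n}$ is fragmented down to $3\varepsilon$.} Let $\emptyset\ne B\subset A_{N,r,n}$. Lemma~\ref{lem:isolated}, applied to $\{g_f:f\in B\}$, gives $f_0\in B$ and a finite set $F\subset L$ such that, with $g=g_{f_0}$, every $f\in B$ with $g_f|_F=g|_F$ has $g_f=g$. The set
\[
B'=\{f\in B:f(x)\in I_{g(x)}\text{ for all }x\in F\}=\{f\in B:g_f|_F=g|_F\}
\]
is relatively weakly open in $B$ and contains $f_0$. Its elements are within $\varepsilon$ of $\varepsilon g$, so $\operatorname{diam}B'\le2\varepsilon<3\varepsilon$.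

Since $\varepsilon$ was arbitrary, $(E,\mathrm{weak})$ is $\sigma$-fragmented by the norm, and it is cover-analytic by the implication (iii) $\Rightarrow$ (ii) for $S=E$.
\end{proof}

\section{Failure of \v{C}ech-analyticity}\label{sec:nonanalytic}

We prove Theorem~\ref{thm:main}(2). Let $X\subset S\subset E$ and suppose that $(S,\mathrm{weak})$ is \v{C}ech-analytic.

\subsection*{Reduction to indicator functions}
The set $E\cap\{0,1\}^L$ is weakly closed in $E$ and consists of the indicator functions of compact open sets. It is bounded, so by Proposition~\ref{prop:top} its weak topology is the topology induced by $\{0,1\}^L$. Let $S_0=S\cap\{0,1\}^L\supset X$ and let $K$ be the closure of $S_0$ in $\{0,1\}^L$. By Lemma~\ref{lem:cech},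
\begin{equation}\label{eq:scheme}
S_0=\bigcup_{\sigma\in\mathbb N^{\mathbb N}}\bigcap_{n\ge1}C(\sigma|n)\cap O(\sigma|n),\qquad C(s)\text{ closed and }O(s)\text{ open in }K .
\end{equation}
Put $C(\emptyset)=O(\emptyset)=K$. Since $X\subset S_0$, we can choose for each $p\in L$ a sequence $\sigma_p$ with $v_p\in\bigcap_nC(\sigma_p|n)\cap O(\sigma_p|n)$. For $s\in\mathbb N^{<\omega}$ let $L(s)=\{p\in L:s\subset\sigma_p\}$; these are the points of \emph{color} $s$. Thus $v_p\in C(s)\cap O(s)$ for $p\in L(s)$, $L(\emptyset)=L$, and $L(s)=\bigcup_{k\in\mathbb N}L(s^\frown k)$, where $s^\frown k$ is $s$ followed by $k$. For $p\in L(s)$ choose a finite set $F(p,s)\subset L$ such that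
\begin{equation}\label{eq:F}
\text{every }g\in K\text{ that agrees with }v_p\text{ on }F(p,s)\text{ lies in }O(s).
\end{equation}
We shall find an active $\beta$ such that the indicator function of the uncountable set $\bigcup_\delta V_{w^\beta_\delta}$ belongs to the right-hand side of \eqref{eq:scheme}.

\subsection*{Step 1: a height at which the rich colors are stable}
Call $s\in\mathbb N^{<\omega}$ \emph{rich above $i$} if there is a set $\mathcal D\subset L(s)$ of size $\lambda^+$ such that $h(p)>i$ for $p\in\mathcal D$ and the sets $V_p$ $(p\in\mathcal D)$ are pairwise disjoint. Let $R_i$ be the set of these $s$. Then $R_i\supset R_{i'}$ for $i<i'<\omega_1$, and $\emptyset\in R_i$ because of the base points $(i+1,\xi)$, $\xi<\lambda^+$. If $R_i\ne R_{i+1}$ for all $i<\omega_1$, then elements $s^i\in R_i\setminus R_{i+1}$ would be distinct (for $i<i'$ we have $s^{i'}\in R_{i+1}\not\ni s^i$), which is impossible in the countable set $\mathbb N^{<\omega}$. Fix $i$ with $R_i=R_{i+1}$, and put $j=i+1$ and $R=R_i=R_j$. Enumerate $R=\{s_n:n\in\omega\}$, with repetitions if $R$ is finite, and for $s\in R$ let $\mathcal D_s$ witness that $s$ is rich above $j$.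

\subsection*{Step 2: a free family}
We want a chain that has a point $p$ of each color $s\in R$ under it, and to use \eqref{eq:F} the other pieces under the chain must miss $F(p,s)$. In Example~\ref{ex:toy} we chose the branch after seeing the finite set. Now the branch is chosen by the construction, so the whole family must have this property in advance. A recursion makes later pieces avoid earlier finite sets; Fodor's lemma takes care of the other direction.

By recursion on $\xi<\lambda^+$, and for fixed $\xi$ successively for the countably many $s\in R$, choose $p^\xi_s\in\mathcal D_s$ such that $V_{p^\xi_s}$ is disjoint from all sets $V_{p^\eta_{s'}}$ and $F(p^\eta_{s'},s')$ with $\eta<\xi$, $s'\in R$, and from the sets $V_{p^\xi_{s'}}$ chosen before. This is possible: at most $|\xi|\cdot\omega+\omega\le\lambda$ points must be avoided, each lies in $V_p$ for at most one $p\in\mathcal D_s$, and $|\mathcal D_s|=\lambda^+$. The sets $V_{p^\xi_s}$ $(\xi<\lambda^+,\ s\in R)$ are pairwise disjoint. Therefore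
\[
\Phi(\xi)=\{\eta<\xi:F(p^\xi_s,s)\cap V_{p^\eta_{s'}}\ne\emptyset\text{ for some }s,s'\in R\}
\]
is countable: the set $\bigcup_{s\in R}F(p^\xi_s,s)$ is countable, and each of its points accounts for at most one $\eta$. So $\sup\Phi(\xi)<\xi$ whenever $\operatorname{cf}\xi=\omega_1$.

Recall that a subset of a regular uncountable cardinal $\kappa$ is stationary if it meets every closed unbounded subset of $\kappa$; that stationary sets have size $\kappa$; that $\{\xi<\kappa:\operatorname{cf}\xi=\omega_1\}$ is stationary if $\kappa>\omega_1$; and that, by Fodor's lemma, a function $\psi$ on a stationary set with $\psi(\xi)<\xi$ is constant on a stationary subset. For $\kappa=\lambda^+$ and $\psi(\xi)=\sup\Phi(\xi)$ we obtain $\gamma<\lambda^+$ and a set $\Xi\subset\lambda^+$ of size $\lambda^+$ whose elements $\xi$ satisfy $\xi>\gamma$ and $\sup\Phi(\xi)=\gamma$. Then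
\begin{equation}\label{eq:free}
F(p^\xi_s,s)\cap V_{p^\eta_{s'}}=\emptyset\quad\text{for distinct }\xi,\eta\in\Xi\text{ and all }s,s'\in R .
\end{equation}
For $\eta>\xi$ this holds by the recursion. For $\eta<\xi$ it holds because $\eta>\gamma$ gives $\eta\notin\Phi(\xi)$.

\subsection*{Step 3: many chains at height $j$}
A single chain over this family could have colors outside $R$. We take $\lambda^+$ chains over disjoint subfamilies, so that a color shared by many of them is rich.

Partition $\Xi$ into sets $\Xi_\alpha$ $(\alpha<\lambda^+)$ of size $\lambda$, fix bijections $e_\alpha:T\to\Xi_\alpha$, and let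
\[
q^\alpha(a)=p^{e_\alpha(a)}_{s_{|a|}}\qquad(a\in T).
\]
The nodes of length $n$ carry points of color $s_n$, so every branch meets every color in $R$. The sets $V_{q^\alpha(a)}$ $(\alpha<\lambda^+,\ a\in T)$ are pairwise disjoint, and $h(q^\alpha(a))>j$. So $q^\alpha$ is $j$-admissible, and by Lemma~\ref{lem:catch} the pair $(q^\alpha,j)$ equals $(q_\beta,i_\beta)$ for $\Theta>\lambda$ many active $\beta$. Their chains are disjoint, and the set $\bigcup_{a\in T}F(q^\alpha(a),s_{|a|})$ has at most $\lambda$ points. Hence we can choose such a $\beta=\beta(\alpha)$ with
\begin{equation}\label{eq:chainfree}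
F(q^\alpha(a),s_{|a|})\cap W_{\beta(\alpha)}=\emptyset\quad\text{for all }a\in T .
\end{equation}
The maps $q^\alpha$ are distinct, so the ordinals $\beta(\alpha)$ are distinct.

For each $\alpha$ there is $\sigma^\alpha\in\mathbb N^{\mathbb N}$ such that
\begin{equation}\label{eq:unc}
W_{\beta(\alpha)}\cap L(\sigma^\alpha|n)\text{ is uncountable for every }n\in\omega .
\end{equation}
Indeed, this holds for $n=0$, and if $W_{\beta(\alpha)}\cap L(s)$ is uncountable, then so is one of the countably many sets $W_{\beta(\alpha)}\cap L(s^\frown k)$ that cover it. This is where the length $\omega_1$ of the chains is used: in a countable chain every color of positive length could occur only finitely often.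

\subsection*{Step 4: a chain all of whose colors are rich}
We claim that for $s\notin R$ at most $\lambda$ many $\alpha$ satisfy $s\subset\sigma^\alpha$. Suppose that there are $\lambda^+$ such $\alpha$, and choose for each of them a point $y_\alpha\in W_{\beta(\alpha)}\cap L(s)$ by \eqref{eq:unc}. These points have height $j>i$. By \eqref{eq:V}, $V_{y_\alpha}\subset P_\alpha\cup W_{\beta(\alpha)}$ with $P_\alpha=\bigcup_{a\in T}V_{q^\alpha(a)}$. For $\alpha\ne\alpha'$ we have $P_\alpha\cap P_{\alpha'}=\emptyset$ and $W_{\beta(\alpha)}\cap W_{\beta(\alpha')}=\emptyset$ by Step 3. Also $W_{\beta(\alpha)}\cap P_{\alpha'}=\emptyset$, since $h=j$ on the chain while $h>j$ on $P_{\alpha'}$ by (V3). So the sets $V_{y_\alpha}$ are pairwise disjoint and $s$ is rich above $i$, that is, $s\in R_i=R$, a contradiction. This is the one place where $R_i=R_j$ is used: the chains witness richness only above $i$, while the points under them had to come from colors rich above $j$.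

Countably many sets of size at most $\lambda$ do not cover $\lambda^+$. So we can fix $\alpha$ with $\sigma^\alpha|n\in R$ for all $n$.

\subsection*{Step 5: the contradiction}
Put $\beta=\beta(\alpha)$, $b=b_\beta$, $\sigma=\sigma^\alpha$, $p_m=q^\alpha(b|m)$ and
\[
A=\bigcup_{\delta<\omega_1}V_{w^\beta_\delta}=\bigcup_{m\in\omega}V_{p_m}\cup W_\beta .
\]
Fix $n\ge1$.

\emph{We have $\mathbf 1_A\in C(\sigma|n)$.} The sets $V_{w^\beta_\delta}$ increase with $\delta$, so for every finite $F\subset L$ we have $V_{w^\beta_\delta}\cap F=A\cap F$ for all sufficiently large $\delta<\omega_1$. By \eqref{eq:unc}, $v_{w^\beta_\delta}\in C(\sigma|n)$ for unboundedly many $\delta$. So $\mathbf 1_A$ is in the closure of $C(\sigma|n)$, which is closed in $\{0,1\}^L$. In particular, $\mathbf 1_A\in K$.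

\emph{We have $\mathbf 1_A\in O(\sigma|n)$.} By Step 4, $\sigma|n=s_k$ for some $k$. Then $p_k=p^{e_\alpha(b|k)}_{s_k}\in\mathcal D_{s_k}\subset L(s_k)$. For $m\ne k$ the ordinals $e_\alpha(b|m)$ and $e_\alpha(b|k)$ are distinct elements of $\Xi$, so $F(p_k,s_k)$ misses $V_{p_m}$ by \eqref{eq:free}. It misses $W_\beta$ by \eqref{eq:chainfree} with $a=b|k$. Hence $A\cap F(p_k,s_k)=V_{p_k}\cap F(p_k,s_k)$, and \eqref{eq:F} gives $\mathbf 1_A\in O(s_k)$.

By \eqref{eq:scheme}, $\mathbf 1_A\in S_0$. Now we use $S\subset E$: it follows that $A$ is compact, hence countable by Proposition~\ref{prop:top}. But $A$ contains the uncountable chain $W_\beta$. This contradiction proves part (2), since $X\subset B_E\subset E$ gives the two special cases. Together with Proposition~\ref{prop:top}, Section~\ref{sec:frag} and the deduction of (4) in Section~\ref{sec:positive}, this completes the proof of Theorem~\ref{thm:main}. \qed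

\begin{thebibliography}{9}

\bibitem{sfa}
\emph{$\sigma$-Fragmentability and analyticity},
\texttt{https://\allowbreak https-www-cambridge-org-443.\allowbreak webvpn.\allowbreak ynu.\allowbreak edu.\allowbreak cn/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak D8C084B92982D2BA5C284214A93BF865/\allowbreak S0025579300011670a.pdf/\allowbreak fragmentability\_and\_analyticity.pdf}

\end{thebibliography}
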